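\title{Strongly NIP ordered fields are almost real closed}

\begin{abstract}
We prove that an ordered field is strongly NIP if and only if it carries a henselian valuation with real closed residue field and strongly NIP value group, and that the natural valuation can always be used. The core of the proof is a theorem on a field $L$ with two incomparable valuation rings of residue characteristic $0$: if, for some odd prime $q$, one residue field contains a primitive $q$-th root of unity and the $q$-th powers have finite index in $L^\times$, then $L$ with the two rings is not NIP. Invariant means and the Sauer--Shelah lemma show that NIP would provide certain generic elements of $L$, and an explicit construction turns generic elements into a formula with the independence property.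
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Ordered fields are considered in the language of ordered rings $\{+,-,\cdot,0,1,<\}$ and ordered abelian groups in the language of ordered groups $\{+,-,0,<\}$. We compare an algebraic property of an ordered field with a combinatorial property of its definable sets.

\begin{definition}\label{def:arc}
Let $(K,\le)$ be an ordered field and $G$ an ordered abelian group. Then $(K,\le)$ is \emph{almost real closed with respect to $v$ and $G$} if $v$ is a henselian valuation on $K$ with value group $G$ whose residue field $Kv$ is real closed. It is \emph{almost real closed with respect to $G$} if such a $v$ exists. The trivial valuation and the group $G=0$ are allowed.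
\end{definition}

\begin{example}\label{ex:hahn}
The Hahn field $\mathbb R((G))$ consists of the formal sums $s=\sum_{g\in G}s_gt^g$ with $s_g\in\mathbb R$ whose support $\operatorname{supp}(s)=\{g\in G:s_g\ne0\}$ is well ordered, with termwise addition and the Cauchy product. It is ordered by declaring $s>0$ if $s\neq0$ and $s_{g_0}>0$ for $g_0=\min\operatorname{supp}(s)$. The valuation $v_{\min}(s)=\min\operatorname{supp}(s)$ is henselian with value group $G$ and residue field $\mathbb R$, so $\mathbb R((G))$ is almost real closed with respect to $v_{\min}$ and $G$. It need not be real closed: in $\mathbb R((\mathbb Z))$ the positive element $t$ has odd value and is not a square.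
\end{example}

A henselian valued field with real closed residue field is real closed exactly when its value group is divisible (fact (V5) below). So an almost real closed field can fail to be real closed only through its value group.

\begin{definition}\label{def:ict}
Let $T$ be a complete theory, $x$ a finite tuple of variables and $\kappa$ a positive integer or $\aleph_0$. An \emph{ICT-pattern of depth $\kappa$ in $x$} consists of formulas $\varphi_i(x;\underline y_i)$ and parameters $\underline a_{i,j}$ in the monster model, for $i<\kappa$ and $j\in\mathbb N$, such that for every function $\eta$ from $\{i:i<\kappa\}$ to $\mathbb N$ the set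
\[
\{\varphi_i(x;\underline a_{i,\eta(i)}):i<\kappa\}\cup\{\neg\varphi_i(x;\underline a_{i,j}):i<\kappa,\ j\ne\eta(i)\}
\]
is consistent. The theory $T$ is \emph{strongly NIP} if it has no ICT-pattern of depth $\aleph_0$ in a single variable, and \emph{dp-minimal} if it has none of depth $2$ in a single variable. A structure has one of these properties if its complete theory does.
\end{definition}

Each row of a pattern assigns to suitable elements $x$ a coordinate $\eta(i)\in\mathbb N$, and the condition says that the coordinates can be prescribed independently. The depth counts how many independent infinite coordinates one element can carry.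

\begin{example}\label{ex:Q}
In $\mathbb Q$ let $\varphi_0(x;y)$ say $x\in y(\mathbb Q^\times)^2$, let $\varphi_1(x;y)$ say $x\in y(\mathbb Q^\times)^3$, and let $a_{0,j}=a_{1,j}$ be the $j$-th prime number. Distinct primes lie in distinct cosets of $(\mathbb Q^\times)^2$ and of $(\mathbb Q^\times)^3$. For primes $a,b$ the element $a^3b^4=a(ab^2)^2=b(ab)^3$ lies in $a(\mathbb Q^\times)^2$ and in $b(\mathbb Q^\times)^3$, hence in no other coset of either row. This is a pattern of depth $2$. With all prime exponents $q$ in place of $2$ and $3$ one obtains depth $\aleph_0$ (Proposition~\ref{prop:index}), so $\mathbb Q$ is not strongly NIP.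
\end{example}

We use the first of the following two known results; the second one only motivates the question.

\begin{theorem}[known]\label{thm:a}
Suppose that the ordered field $(K,\le)$ is almost real closed with respect to an ordered abelian group $G$. Then $(K,\le)$ is strongly NIP if and only if $G$ is strongly NIP.
\end{theorem}

\begin{theorem}[known]\label{thm:b}
An ordered field is dp-minimal if and only if it is almost real closed with respect to some dp-minimal ordered abelian group.
\end{theorem}

Theorem~\ref{thm:a} says that the complexity of an almost real closed field is that of its value group. Theorem~\ref{thm:b} says that at depth $2$ there are no other examples. One is led to guess the same at depth $\aleph_0$.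

\medskip
\noindent\textbf{Question} (\cite[Question~1.4]{slides})\textbf{.} \emph{Is it true that an ordered field is strongly NIP if and only if it is almost real closed with respect to some strongly NIP ordered abelian group?}
\medskip

The ``if'' direction holds by Theorem~\ref{thm:a}. The ``only if'' direction is left open in \cite{slides}, where it is settled only in the dp-minimal case, via Theorem~\ref{thm:b}. The difficulty is that the hypothesis mentions no valuation, while the conclusion asks for a henselian one.

\subsection{Results}

Every ordered field $(K,\le)$ has a candidate, the \emph{natural valuation} $w$, with ring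
\[
\mathcal O_w=\{x\in K:|x|\le n\text{ for some }n\in\mathbb N\}.
\]
Its maximal ideal consists of the $x$ with $|x|<1/n$ for all $n\geq1$, and the standard part map $x\mapsto\sup\{r\in\mathbb Q:r<x\}$ on $\mathcal O_w$ identifies the residue field $Kw$ with an ordered subfield of $\mathbb R$. We write $wK$ for the value group.

\begin{theorem}\label{thm:main}
Let $(K,\le)$ be a strongly NIP ordered field with natural valuation $w$. Then $w$ is henselian, $Kw$ is real closed and $wK$ is strongly NIP. So $(K,\le)$ is almost real closed with respect to the strongly NIP group $wK$.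
\end{theorem}

Together with Theorem~\ref{thm:a}, this answers the Question positively. When $K$ is archimedean, $w$ is trivial and the theorem says that a strongly NIP subfield of $\mathbb R$ is real closed, in accordance with Example~\ref{ex:Q}.

A valuation that is not henselian has two distinct extensions to some finite extension of the field. Henselianity will therefore follow once we know that two valuation rings on one field produce the independence property. Two valuation rings of a field are \emph{incomparable} if neither contains the other. NIP is recalled in Section~\ref{sec:prelim}; valuation rings are named by unary predicates, and a valued field $(K,v)$ is the structure $(K,+,\cdot,\mathcal O_v)$.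

\begin{theorem}\label{thm:A}
Let $L$ be a field with incomparable valuation rings $\mathcal O_1,\mathcal O_2$ whose residue fields $k_1,k_2$ have characteristic $0$. Let $q$ be an odd prime such that $k_2$ contains a primitive $q$-th root of unity and $[L^\times:(L^\times)^q]<\infty$. Then $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is not NIP.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $(K,v)$ be an NIP valued field whose residue field has characteristic $0$ and is algebraically closed or real closed. Assume that for every finite extension $L/K$ there is an odd prime $q$ with $[L^\times:(L^\times)^q]<\infty$. Then $v$ is henselian.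
\end{theorem}

Section~\ref{sec:ict} extracts from strong NIP the index condition that Theorem~\ref{thm:B} needs. Sections~\ref{sec:two}--\ref{sec:means} prove Theorem~\ref{thm:A}, and Section~\ref{sec:hensel} deduces Theorem~\ref{thm:B}. Section~\ref{sec:ordered} applies it to a saturated extension of $K$ and descends to $K$. It also contains a version of Theorem~\ref{thm:main} for NIP ordered fields (Theorem~\ref{thm:NIP}) and a description of all valuations that witness almost real closedness (Theorem~\ref{thm:equiv}).

\section{Standard facts}\label{sec:prelim}

\subsection{NIP, indiscernibles and VC-dimension}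

A formula $\varphi(x;y)$, with $x,y$ finite tuples of variables, has the \emph{independence property} (IP) in a structure $M$ if for every $N$ there are tuples $b_1,\dots,b_N$ and $a_\tau$ $(\tau\subseteq\{1,\dots,N\})$ in $M$ such that $\varphi(a_\tau;b_i)$ holds if and only if $i\in\tau$. This depends only on the complete theory of $M$. The structure and its theory are \emph{NIP} if no formula, for any partition of its variables, has IP. A structure that is definable with parameters in an NIP structure is NIP, because its formulas translate and the parameters can be appended to the $b_i$.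

A sequence of tuples $(c_p)$ indexed by a linear order is \emph{indiscernible over} a set $A$ if any two increasing finite subsequences of the same length satisfy the same formulas over $A$. A set $X\subseteq M^n$ is \emph{externally definable} if $X=\{a\in M^n:M'\models\varphi(a;c)\}$ for some $M'\succ M$, some formula $\varphi$ and some tuple $c$ in $M'$.

Let $\mathcal F$ be a family of subsets of a set $\Omega$. The \emph{traces} of $\mathcal F$ on $Y\subseteq\Omega$ are the sets $F\cap Y$ with $F\in\mathcal F$, and $\mathcal F$ has \emph{VC-dimension at most $d$} if no set $Y$ with $d+1$ elements has all its subsets as traces. If $M$ is NIP and $\psi(z;y)$ is a formula with parameters, then the family of the sets $\{z:\psi(z;c)\}$, with $c$ ranging over $M$, has finite VC-dimension; otherwise $\psi$ with the roles of $z$ and $y$ exchanged has IP.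

\begin{itemize}
\item[(M1)] (Shelah) If $M$ is a model of an NIP theory, the expansion of $M$ by all externally definable subsets of the $M^n$ has NIP theory.
\item[(M2)] (Shelah) If $T$ has IP, then some formula $\varphi(x;y)$ with $x$ a single variable has IP. If $T$ is NIP, $(c_j)_{j\in\mathbb Z}$ is indiscernible over $A$, $\theta(x;z)$ is a formula over $A$ and $b$ is any tuple, then the truth value of $\theta(b;c_j)$ changes only finitely often along the sequence.
\item[(M3)] (Sauer--Shelah) A family of VC-dimension at most $d$ has at most $(\ell+1)^d$ traces on a set with at most $\ell$ elements.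
\end{itemize}

\begin{lemma}\label{lem:snip}
A strongly NIP theory is NIP.
\end{lemma}

\begin{proof}
Suppose that $T$ has IP, and take $\varphi(x;y)$ with IP and $x$ a single variable by (M2). By compactness there are $b_k$ $(k\in\mathbb N)$ such that $\{\varphi(x;b_k):k\in S\}\cup\{\neg\varphi(x;b_k):k\notin S\}$ is consistent for every $S\subseteq\mathbb N$. Fix a bijection $f\colon\mathbb N^2\to\mathbb N$, and put $\varphi_i=\varphi$ and $\underline a_{i,j}=b_{f(i,j)}$. The set required for $\eta$ in Definition~\ref{def:ict} is the one above for $S=\{f(i,\eta(i)):i\in\mathbb N\}$. So $T$ is not strongly NIP.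
\end{proof}

\subsection{Means}

A \emph{mean} on a nonempty set $S$ is a finitely additive probability measure $\mu$ defined on all subsets of $S$. A function with finitely many real values has an integral defined by the usual finite sum, and uniform approximation extends the integral to all bounded functions $S\to\mathbb R$. It is linear, monotone, and invariant under every bijection of $S$ that preserves $\mu$. If $f\ge0$ and $\int f\,d\mu=0$, then $\mu(\{f\ge\varepsilon\})=0$ for each $\varepsilon>0$, since $\varepsilon\,\mu(\{f\ge\varepsilon\})\le\int f\,d\mu$.

\begin{itemize}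
\item[(A)] Solvable discrete groups are amenable, that is, they carry a left-invariant mean. Hence a solvable group $\Gamma$ acting on a nonempty set $S$ leaves some mean on $S$ invariant: if $\mu$ is left-invariant on $\Gamma$ and $s_0\in S$, take $Y\mapsto\mu(\{\gamma:\gamma s_0\in Y\})$.
\end{itemize}

We apply this to groups of affine maps $x\mapsto ux+c$ of a field. These are solvable, because the translations among them form an abelian normal subgroup with abelian quotient.

\subsection{Valuations}

A valuation $v$ on $K$ with ring $\mathcal O$ and maximal ideal $\mathfrak m$ is \emph{henselian} if for every monic $f\in\mathcal O[X]$ and $a\in\mathcal O$ with $f(a)\in\mathfrak m$ and $f'(a)\notin\mathfrak m$ there is $b\in\mathcal O$ with $f(b)=0$ and $b-a\in\mathfrak m$. We identify valuations with the same ring. The reference for the following facts is \cite{EP}.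

\begin{itemize}
\item[(V1)] If $\mathcal O_1,\mathcal O_2$ are incomparable valuation rings of a field, the map $\mathcal O_1\cap\mathcal O_2\to k_1\times k_2$ given by the two residue maps is onto.
\item[(V2)] Let $L/K$ be algebraic. A valuation ring $\mathcal O$ of $K$ extends to $L$, the residue field of an extension is algebraic over that of $\mathcal O$, and distinct extensions are incomparable. If $L/K$ is finite, the extensions are finitely many, and they are the localizations of the integral closure of $\mathcal O$ in $L$ at its maximal ideals.
\item[(V3)] In characteristic $0$, a valuation is henselian if and only if it has a unique extension to every finite extension.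
\item[(V4)] The valuations $u$ on $K$ with $\mathcal O_u\supseteq\mathcal O_w$, for a given valuation $w$, are the \emph{coarsenings} of $w$ by convex subgroups $\Delta\le wK$, that is, the composites of $w$ with $wK\to wK/\Delta$. The residue field $Ku$ carries an induced valuation with value group $\Delta$ and residue field $Kw$. If $w$ is henselian, so are $u$ and the induced valuation.
\item[(V5)] A henselian valued field with real closed residue field is real closed if and only if its value group is divisible \cite[\S4.3]{EP}.
\end{itemize}

\section{ICT-patterns in several variables and groups of powers}\label{sec:ict}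

The pattern of Example~\ref{ex:Q} is available in any field in which the $q$-th powers have infinite index for infinitely many primes $q$. We need to exclude it in finite extensions $L$ of a strongly NIP field. Elements of $L$ are coded by tuples, while strong NIP speaks of one variable. So we first pass from one variable to several.

In this section $T$ is strongly NIP, hence NIP, and we work in its monster model. A \emph{row} is a sequence $I=(I(p))_{p\in\mathbb Q}$ of finite tuples of one length. For an increasing tuple $\bar p=(p_1<\dots<p_s)$ in $\mathbb Q$ we put $I(\bar p)=(I(p_1),\dots,I(p_s))$. A family of rows $(I_k)_k$ is \emph{mutually indiscernible over $A$} if each $I_k$ is indiscernible over $A\cup\bigcup_{l\ne k}I_l$. The plan is to translate ``no pattern in $x$'' into ``naming a tuple $b$ of length $|x|$ destroys the indiscernibility of few rows'', a property that can be iterated.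

\begin{lemma}\label{lem:extract}
Suppose that the formulas $\varphi_i(x;\underline y_i)$ and parameters $\underline a_{i,j}$ form an ICT-pattern of depth $\aleph_0$ in $x$. Then there are rows $(I_i)_{i\in\mathbb N}$, mutually indiscernible over $\emptyset$, and a tuple $b$ such that $\varphi_i(b;I_i(p))$ holds if and only if $p=0$.
\end{lemma}

\begin{proof}
Take variables $x$ and $z_{i,p}$ $(i\in\mathbb N,\ p\in\mathbb Q)$. Let $\Sigma$ consist of the formulas $\varphi_i(x;z_{i,0})$, the formulas $\neg\varphi_i(x;z_{i,p})$ for $p\neq0$, and all equivalences
\[
\chi(z_{0,\bar p_0},\dots,z_{r,\bar p_r})\leftrightarrow\chi(z_{0,\bar p_0'},\dots,z_{r,\bar p_r'})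
\]
with $\chi$ a formula and $\bar p_i,\bar p_i'$ increasing tuples of the same length. A realization of $\Sigma$ is what we want, since the equivalences with $\bar p_l=\bar p'_l$ for $l\ne k$ express indiscernibility of row $k$ over the other rows. Let $\Sigma_0\subseteq\Sigma$ be finite. It involves rows $i\le r$, columns in a finite set $P\ni0$, and tuples $\bar p_i$ of length at most $s$. Color each tuple $(Y_0,\dots,Y_r)$ of $s$-element subsets of $\mathbb N$ by the truth values of the finitely many $\chi$ of $\Sigma_0$ on the parameters $\underline a_{i,j}$, where $j$ runs through the initial segment of $Y_i$ of the length that $\chi$ requires. The product form of Ramsey's theorem gives sets $Z_0,\dots,Z_r\subseteq\mathbb N$ of size $|P|+s$ such that all tuples with $Y_i\subseteq Z_i$ have the same color. Let $\pi_i$ be the increasing bijection from $P$ onto the first $|P|$ elements of $Z_i$, and interpret $z_{i,p}$ as $\underline a_{i,\pi_i(p)}$. Every increasing tuple of length at most $s$ in $\pi_i(P)$ is an initial segment of an $s$-element subset of $Z_i$, so the equivalences in $\Sigma_0$ hold. Interpret $x$ as a realization of the pattern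 for a function $\eta$ with $\eta(i)=\pi_i(0)$ for $i\le r$. Then $\Sigma_0$ holds, and compactness finishes the proof.
\end{proof}

\begin{lemma}\label{lem:S1}
Suppose that $T$ has no ICT-pattern of depth $\aleph_0$ in the tuple $x$. Let $(I_k)_{k\in\mathbb N}$ be mutually indiscernible over $A$, and let $|b|=|x|$. Then some $I_k$ is indiscernible over $Ab$.
\end{lemma}

\begin{proof}
Suppose not, and fix $k$. There are a formula $\theta_k(x;z)$ over $A$ and increasing tuples $\bar p,\bar p'$ of the same length such that $\theta_k(b;I_k(\bar p))$ and $\theta_k(b;I_k(\bar p'))$ have different truth values. Let $\bar p''$ be an increasing tuple of that length above both. The truth value at $\bar p''$ differs from the one at $\bar p$ or from the one at $\bar p'$; by symmetry, say at $\bar p$. As $\mathbb Q$ has no endpoints, there are increasing tuples $\bar e_j$ $(j\in\mathbb Z)$ of that length, with all entries of $\bar e_j$ below those of $\bar e_{j+1}$, and with $\bar e_0=\bar p$, $\bar e_1=\bar p''$. The sequence $(I_k(\bar e_j))_{j\in\mathbb Z}$ is indiscernible over $A$.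

A pattern needs a formula that holds in exactly one column, so we record changes of truth value. Put $f_j=(I_k(\bar e_{2j}),I_k(\bar e_{2j+1}))$, and let $\psi_k(x;z,z')$ say that $\theta_k(x;z)$ and $\theta_k(x;z')$ have different truth values. Then $\psi_k(b;f_0)$ holds, and by (M2) $\psi_k(b;f_j)$ holds for only finitely many $j$. Delete the $f_j$ with $j\ne0$ and $\psi_k(b;f_j)$, and reindex increasingly by $\mathbb Z$, keeping $f_0$ in place. This gives $(g_{k,j})_{j\in\mathbb Z}$ with $\psi_k(b;g_{k,j})$ if and only if $j=0$. Each sequence $(g_{k,j})_j$ is made of consecutive blocks of $I_k$ of equal length, so it is indiscernible over $A$ and the other sequences.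

Let $\eta\colon\mathbb N\to\mathbb N$, $r\in\mathbb N$ and $s\ge\max_{k\le r}\eta(k)$. Shifting one row at a time shows that the arrays $(g_{k,j})_{k\le r,\,0\le j\le s}$ and $(g_{k,j-\eta(k)})_{k\le r,\,0\le j\le s}$ have the same type over $A$. In the second array, $\psi_k(b;g_{k,j-\eta(k)})$ holds if and only if $j=\eta(k)$. Hence some $b'$ satisfies $\psi_k(b';g_{k,j})$ if and only if $j=\eta(k)$, for $k\le r$ and $0\le j\le s$. By compactness the $\psi_k$ and the $g_{k,j}$ $(j\in\mathbb N)$, extended by the parameters of $\psi_k$ from $A$, form an ICT-pattern of depth $\aleph_0$ in $x$, a contradiction.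
\end{proof}

To iterate, one surviving row is not enough; we need an infinite family that is again mutually indiscernible.

\begin{lemma}\label{lem:S2}
Under the hypotheses of Lemma~\ref{lem:S1} there is a finite set $X_0\subset\mathbb N$ such that $(I_k)_{k\notin X_0}$ is mutually indiscernible over $Ab$.
\end{lemma}

\begin{proof}
Suppose not. We choose pairwise disjoint finite sets $F_0,F_1,\dots\subset\mathbb N$ and $i_n\in F_n$ such that $I_{i_n}$ is not indiscernible over $Ab\cup\bigcup_{k\in F_n\setminus\{i_n\}}I_k$. Given $F_0,\dots,F_{n-1}$, their union $X$ is finite, so some $I_{i_n}$ with $i_n\notin X$ is not indiscernible over $Ab$ and the rows $I_k$ with $k\notin X\cup\{i_n\}$. One formula witnesses this, with parameters from finitely many rows; let $F_n$ consist of $i_n$ and the indices of these rows. Put $A'=A\cup\bigcup\{I_k:k\notin\{i_0,i_1,\dots\}\}$. By disjointness $A'$ contains the rows $I_k$ with $k\in F_n\setminus\{i_n\}$, so no $I_{i_n}$ is indiscernible over $A'b$. But $(I_{i_n})_n$ is mutually indiscernible over $A'$. This contradicts Lemma~\ref{lem:S1}.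
\end{proof}

\begin{proposition}\label{prop:S}
If $T$ is strongly NIP, then $T$ has no ICT-pattern of depth $\aleph_0$ in any finite tuple of variables.
\end{proposition}

\begin{proof}
We use induction on the number of variables. Suppose that there is no pattern in the tuple $x$, but that there is one, with formulas $\varphi_i$, in $(x,y)$ with $y$ a single variable. Lemma~\ref{lem:extract} gives mutually indiscernible rows $I_i$ and $(b,c)$ with $\varphi_i(b,c;I_i(p))$ if and only if $p=0$. By Lemma~\ref{lem:S2}, $(I_i)_{i\notin X_0}$ is mutually indiscernible over $b$ for some finite $X_0$. By Lemma~\ref{lem:S1} for the variable $y$, the element $c$ and $A=b$, some $I_i$ is indiscernible over $bc$. But $\varphi_i(b,c;I_i(0))$ and $\neg\varphi_i(b,c;I_i(1))$ hold, a contradiction.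
\end{proof}

\begin{proposition}\label{prop:index}
Let $F$ be a field definable in a strongly NIP structure $M$, for instance the underlying field of a strongly NIP ordered field, and let $L/F$ be finite. Then $[L^\times:(L^\times)^q]<\infty$ for all but finitely many primes $q$.
\end{proposition}

\begin{proof}
A basis of $L$ over $F$ identifies $L$ with $F^d$. Addition is coordinatewise and multiplication is given by structure constants in $F$, so $L$ is definable with parameters on tuples of $M$. Suppose that the index is infinite for distinct primes $q_i$ $(i\in\mathbb N)$. Choose $a_{i,j}\in L^\times$ $(j\in\mathbb N)$ in pairwise distinct cosets of $(L^\times)^{q_i}$. Given $\eta$ and $r$, the Chinese remainder theorem gives integers $e_i$ $(i\le r)$ with $e_i\equiv1\pmod{q_i}$ and $e_i\equiv0\pmod{q_l}$ for $l\le r$, $l\ne i$. Then $x=\prod_{i\le r}a_{i,\eta(i)}^{e_i}$ lies in $a_{i,\eta(i)}(L^\times)^{q_i}$ for each $i\le r$, and so in no coset $a_{i,j}(L^\times)^{q_i}$ with $j\ne\eta(i)$. By compactness the formulas $x\in y(L^\times)^{q_i}$ with parameters $a_{i,j}$ and the structure constants form an ICT-pattern of depth $\aleph_0$ in a finite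 tuple of variables of $M$. This contradicts Proposition~\ref{prop:S}.
\end{proof}

\section{Two incomparable valuations}\label{sec:two}

In Sections~\ref{sec:two}--\ref{sec:means}, $L,\mathcal O_1,\mathcal O_2,k_1,k_2,q$ are as in Theorem~\ref{thm:A}, and $\zeta\in k_2$ is a primitive $q$-th root of unity. NIP is assumed only where stated. Let $v_i$, $\mathfrak m_i$, $\operatorname{res}_i$ be the valuation, maximal ideal and residue map of $\mathcal O_i$, and put
\[
R=\mathcal O_1\cap\mathcal O_2,\qquad D=\mathcal O_1\cap\mathfrak m_2,\qquad U=1+(\mathfrak m_1\cap\mathfrak m_2).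
\]
The \emph{residues} of $x\in R$ are the pair $(\operatorname{res}_1x,\operatorname{res}_2x)$. By (V1) every pair in $k_1\times k_2$ occurs. The unit group $R^\times=\mathcal O_1^\times\cap\mathcal O_2^\times$ consists of the elements with both residues nonzero. Since $k_1$ and $k_2$ have characteristic $0$, it contains $\mathbb Q^\times$. The ideal $D$ is the kernel of $\operatorname{res}_2$ on $R$, and $U\le R^\times$ is the group of elements with residues $(1,1)$.

\subsection{A finite group that detects the second valuation}

For a single henselian valuation of residue characteristic $0$, every element of $1+\mathfrak m$ has a $q$-th root in $1+\mathfrak m$, obtained by lifting the simple root $1$ of $X^q-1$. With two valuations, a root that is close to $1$ for $v_1$ need not be close to $1$ for $v_2$. The quotient of $U$ by $U^q=\{z^q:z\in U\}$ measures this. For $x\in L^\times$ let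
\[
[x]=xU^q\in L^\times/U^q,\qquad\text{and put}\qquad\Psi=U/U^q\le L^\times/U^q .
\]

\begin{lemma}\label{lem:Psi}
\begin{enumerate}
\item[(a)] The group $\Psi$ is finite.
\item[(b)] If $z\in R^\times$ has residues $(1,\zeta)$, then $[z]^q\in\Psi$ and $[z]^q\ne1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $W=\{z\in L^\times:z^q\in U\}$. Value groups are torsion-free, so $U\subseteq W\subseteq R^\times$. Taking residues maps $W$ into the product of the groups of $q$-th roots of unity of $k_1$ and $k_2$, with kernel $U$. So $[W:U]\le q^2$. The map $z\mapsto[z^q]$ sends $W$ onto $W^q/U^q$ and kills $U$, and $W^q=U\cap(L^\times)^q$. Hence $[U\cap(L^\times)^q:U^q]\le q^2$. Finally $[U:U\cap(L^\times)^q]\le[L^\times:(L^\times)^q]<\infty$.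

(b) The element $z^q$ has residues $(1,1)$, so it lies in $U$. Suppose that $z^q=w^q$ with $w\in U$. Then $y=z/w$ satisfies $y^q=1$ and has residues $(1,\zeta)$; in particular $y\neq1$. So $1+y+\dots+y^{q-1}=0$, and applying $\operatorname{res}_1$ gives $q=0$ in $k_1$, which is impossible in characteristic $0$.
\end{proof}

We write $n=|\Psi|$.

\begin{example}\label{ex:acf}
Let $L$ be an algebraic closure of $\mathbb C(Z)$, and let $\mathcal O_1$ and $\mathcal O_2$ extend the rings of rational functions that are regular at $\infty$ and at $0$, respectively. They are incomparable, as $Z\in\mathcal O_2\setminus\mathcal O_1$ and $Z^{-1}\in\mathcal O_1\setminus\mathcal O_2$, and $k_1=k_2=\mathbb C$. An element $y\in U$ has the $q$-th roots $\omega z$ $(\omega^q=1,\ \omega\in\mathbb C)$, and exactly one of them has first residue $1$. Let $\chi(y)$ be the second residue of that root. Then $\chi$ is a homomorphism from $U$ to the $q$-th roots of unity with kernel $U^q$. It is onto, because $\xi=(Z+\zeta)/(Z+1)$ has residues $(1,\zeta)$ and so $\chi(\xi^q)=\zeta$. Thus $\Psi\cong\mathbb Z/q\mathbb Z$, although every element of $L$ is a $q$-th power.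
\end{example}

\subsection{Generic elements}

In Example~\ref{ex:acf} the element $Z$, which is large for $v_1$ and small for $v_2$, interpolates between the two valuations. In general let
\[
\mathcal H=\{h\in L:v_1(h)<0,\ v_2(h)>0\}.
\]
This set is nonempty: if $x\in\mathcal O_2\setminus\mathcal O_1$ and $y\in\mathcal O_1\setminus\mathcal O_2$, then $v_1(x/y)<0<v_2(x/y)$. Let $h\in\mathcal H$ and $s,s'\in R\setminus\mathfrak m_2$. Then $v_1(h+s')=v_1(h)<0$, so $(s-s')/(h+s')\in\mathfrak m_1$, while $h+s$ and $h+s'$ are units of $\mathcal O_2$ with the residues of $s$ and $s'$. Therefore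
\begin{equation}\label{eq:ratio}
\frac{h+s}{h+s'}=1+\frac{s-s'}{h+s'}\in R^\times\quad\text{has residues}\quad\Big(1,\ \frac{\operatorname{res}_2s}{\operatorname{res}_2s'}\Big).
\end{equation}
If $\operatorname{res}_2s=\operatorname{res}_2s'$, then $[h+s]/[h+s']$ lies in the finite group $\Psi$, and we may ask whether it is trivial.

\begin{definition}\label{def:generic}
Let $S\subseteq R\setminus\mathfrak m_2$ be finite. An element $h\in\mathcal H$ is \emph{generic for $S$} if $[h+s]=[h+s']$ for all $s,s'\in S$ with $\operatorname{res}_2s=\operatorname{res}_2s'$.
\end{definition}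

The sets $\mathfrak m_i$ and $U$ are definable in $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$, since $\mathfrak m_i$ is the set of non-units of $\mathcal O_i$. Theorem~\ref{thm:A} is the conjunction of the next two propositions.

\begin{proposition}\label{prop:IP}
Suppose that every finite $S\subseteq R\setminus\mathfrak m_2$ has a generic element. Then the formula
\[
\varphi(x;y,w):\quad\exists z\in U\ \ x+y=xwz^q
\]
has IP in $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$.
\end{proposition}

\begin{proposition}\label{prop:generic}
Suppose that $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is NIP. Then every finite $S\subseteq R\setminus\mathfrak m_2$ has a generic element.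
\end{proposition}

\section{Generic elements give the independence property}\label{sec:IP}

For $x,x+y,w\in L^\times$ the formula $\varphi(x;y,w)$ says $[x+y]/[x]=[w]$. It mixes addition with a multiplicative quotient, so we need elements $x$ that are simple both as sums and, modulo $U^q$, as products. Genericity turns a sum into a product in the following way.

\begin{lemma}\label{lem:step}
Let $a,a'\in R^\times$, $h\in\mathcal H$, and let $Y\in L$ satisfy $v_1(Y)\le0$ and $Y-a'\in\mathfrak m_2$. Put $X=a+hY$. Then $v_1(X)<0$ and $X-a\in\mathfrak m_2$. The elements $a/Y$ and $a/a'$ lie in $R\setminus\mathfrak m_2$, and if $h$ is generic for a set containing both, then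
\[
[X]=[Y]\,[h+a/a'].
\]
\end{lemma}

\begin{proof}
Since $Y-a'\in\mathfrak m_2$, the element $Y$ is a unit of $\mathcal O_2$ with $\operatorname{res}_2Y=\operatorname{res}_2a'$. So $v_2(hY)>0$, and $v_1(hY)<0=v_1(a)$, which gives the first two claims. Also $v_1(a/Y)\ge0$ and $v_2(a/Y)=0$, and $a/Y$, $a/a'$ have the same second residue. Now $X=Y(h+a/Y)$, and genericity gives $[h+a/Y]=[h+a/a']$.
\end{proof}

\subsection{Two independent bits by hand}

Let $a_1,c_1,a_2,c_2$ range over a finite set $\mathcal T\subseteq R^\times$, and consider
\begin{align*}
x&=c_2+h_5\big(a_2+h_4\big(1+h_3\big(c_1+h_2(a_1+h_1)\big)\big)\big)\\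
&=c_2+a_2h_5+h_4h_5+c_1h_3h_4h_5+a_1h_2h_3h_4h_5+h_1h_2h_3h_4h_5 .
\end{align*}
Choose $h_1,\dots,h_5\in\mathcal H$ in this order, each generic for the finitely many elements that Lemma~\ref{lem:step} requires at that step, for all choices of $a_1,c_1,a_2,c_2$. These elements involve only the earlier $h_j$. Work from the inside out. For $X_1=a_1+h_1$ there is nothing to do. For $X_2=c_1+h_2X_1$ the lemma gives $[X_2]=[X_1][h_2+c_1/a_1]$: the complicated term $c_1/X_1$ has been replaced by $c_1/a_1$. For $X_3=1+h_3X_2$ it gives $[X_3]=[X_2][h_3+1/c_1]$, where $a_1$ no longer appears in the new factor. Then $[X_4]=[X_3][h_4+a_2]$ for $X_4=a_2+h_4X_3$, and $[x]=[X_4][h_5+c_2/a_2]$. Altogether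
\[
[x]=\underbrace{[h_1+a_1]\,[h_2+c_1/a_1]}_{\text{depends on }a_1}\ [h_3+1/c_1]\ \underbrace{[h_4+a_2]\,[h_5+c_2/a_2]}_{\text{depends on }a_2}.
\]
Fix $u\in R$. By the expanded form of $x$, adding $y_1=uh_2h_3h_4h_5$ replaces $a_1$ by $a_1+u$, and adding $y_2=uh_5$ replaces $a_2$ by $a_2+u$. If $a_i+u\in\mathcal T$, the product formula applies to $x+y_i$ as well, and
\[
\frac{[x+y_1]}{[x]}=\frac{[h_1+a_1+u]\,[h_2+c_1/(a_1+u)]}{[h_1+a_1]\,[h_2+c_1/a_1]}
\]
does not depend on $a_2$; in the same way $[x+y_2]/[x]$ does not depend on $a_1$. Suppose that for each $i$ there are $c_i$ and two values $a_i^0,a_i^1$ of $a_i$ for which $[x+y_i]/[x]$ takes different values, and let $[w_i]$ be the value at $a_i^1$. Then the four elements $x$ given by $(a_1^{\epsilon_1},a_2^{\epsilon_2})$ satisfy $\varphi(x;y_i,w_i)$ if and only if $\epsilon_i=1$. This is the independence property for $N=2$. It remains to find $\mathcal T,u,c_i,a_i^0,a_i^1$, which concerns one block only, and to repeat the computation with $N$ blocks.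

\subsection{One block}

The only nontrivial class at hand is the one in Lemma~\ref{lem:Psi}(b), so $\mathcal T$ is built from an element $\xi\in R^\times$ with residues $(1,\zeta)$. Put
\[
u=\frac{\xi-1}{n},\qquad t_l=1+lu\quad(0\le l\le n),\qquad\mathcal T=\{t_0,\dots,t_n\}\cup\{\xi,\xi^2,\dots,\xi^q\}.
\]
Thus $t_0=1$ and $t_n=\xi$. We have $\mathcal T\subseteq R^\times$. Indeed, $t_l$ has residues $\big(1,((n-l)+l\zeta)/n\big)$. For $l=0$ the second residue is $1$, and for $l\geq1$ its vanishing would give $\zeta=-(n-l)/l\in\mathbb Q$. The only roots of unity in $\mathbb Q$ are $\pm1$, while $\zeta$ has odd order $q\ge3$.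

\begin{lemma}\label{lem:block}
Let $h,h'\in\mathcal H$ with $[h'+\xi^q]=[h'+1]$. For $a,c\in\mathcal T$ put $E_c(a)=[h+a]\,[h'+c/a]$. Then there are $c\in\mathcal T$ and $a^0,a^1\in\mathcal T$ with $a^0+u,\ a^1+u\in\mathcal T$ and
\[
\frac{E_c(a^0+u)}{E_c(a^0)}\ne\frac{E_c(a^1+u)}{E_c(a^1)}.
\]
\end{lemma}

\begin{proof}
\emph{First, some $E_c$ takes different values at $1$ and $\xi$.} Let $z=(h+\xi)/(h+1)$, which has residues $(1,\zeta)$ by \eqref{eq:ratio}. For $1\le j\le q$,
\[
\frac{E_{\xi^j}(\xi)}{E_{\xi^j}(1)}=[z]\,\frac{[h'+\xi^{j-1}]}{[h'+\xi^{j}]} .
\]
The product over $j=1,\dots,q$ telescopes to $[z]^q\,[h'+1]/[h'+\xi^q]=[z]^q$, which is not $1$ by Lemma~\ref{lem:Psi}(b). So $E_c(\xi)\ne E_c(1)$ for some $c=\xi^j$.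

This is not yet the claim. The formula $\varphi$ compares $x$ with $x+y$ for a fixed $y$, so we need one increment $u$ that has different effects at two base points. We walk from $1$ to $\xi$ in $n=|\Psi|$ equal steps and use the order of $\Psi$.

\emph{The ratios lie in $\Psi$.} For $a,a'\in\mathcal T$, \eqref{eq:ratio} shows that $(h+a)/(h+a')$ and $(h'+c/a)/(h'+c/a')$ have first residue $1$ and second residues $\operatorname{res}_2(a/a')$ and $\operatorname{res}_2(a'/a)$. Their product lies in $U$, so $E_c(a)/E_c(a')\in\Psi$.

\emph{The ratios are not all equal.} Let $\sigma_l=E_c(t_{l+1})/E_c(t_l)\in\Psi$ for $0\le l<n$. Then $\prod_{l<n}\sigma_l=E_c(\xi)/E_c(1)\ne1$. If all $\sigma_l$ were equal to one $\sigma\in\Psi$, the product would be $\sigma^n=1$. So $\sigma_l\ne\sigma_{l'}$ for some $l,l'<n$, and we take $a^0=t_l$, $a^1=t_{l'}$.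
\end{proof}

\subsection{Any number of blocks}

\begin{proof}[Proof of Proposition~\ref{prop:IP}]
Fix $N\ge1$ and $m=3N-1$. We choose $h_1,\dots,h_m\in\mathcal H$ successively. For $C=(C_0,\dots,C_m)\in\mathcal T^{m+1}$ define
\[
X_0=C_0,\qquad X_k=C_k+h_kX_{k-1}\quad(1\le k\le m),
\]
so that $X_k=X_k(C)$ depends only on $C_0,\dots,C_k$ and $h_1,\dots,h_k$. By Lemma~\ref{lem:step} and induction, $v_1(X_k)\le0$ and $X_k-C_k\in\mathfrak m_2$, whatever the $h_j\in\mathcal H$ are. Once $h_1,\dots,h_{k-1}$ are chosen, the set
\[
S_k=\{a/a':a,a'\in\mathcal T\}\cup\{C_k/X_{k-1}(C):C\in\mathcal T^{m+1}\}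
\]
is a finite subset of $R\setminus\mathfrak m_2$ by the same lemma; let $h_k$ be generic for $S_k$. Lemma~\ref{lem:step} gives $[X_k]=[X_{k-1}][h_k+C_k/C_{k-1}]$. Expanding the recursion additively and multiplicatively, we get for all $C\in\mathcal T^{m+1}$
\begin{equation}\label{eq:product}
X_m(C)=\sum_{k=0}^mC_kH_k,\qquad[X_m(C)]=[C_0]\prod_{k=1}^m\Big[h_k+\frac{C_k}{C_{k-1}}\Big],
\end{equation}
where $H_k=\prod_{j=k+1}^mh_j$.

Let $1\le i\le N$. The elements $\xi^q=\xi^q/1$ and $1$ lie in $S_{3i-1}$ and have second residue $1$, so $[h_{3i-1}+\xi^q]=[h_{3i-1}+1]$. Apply Lemma~\ref{lem:block} to $h=h_{3i-2}$ and $h'=h_{3i-1}$. It gives $c_i,a_i^0,a_i^1\in\mathcal T$ such that, with $E^i(a)=[h_{3i-2}+a]\,[h_{3i-1}+c_i/a]$, the classes $\sigma_i^\epsilon=E^i(a_i^\epsilon+u)/E^i(a_i^\epsilon)$ for $\epsilon=0,1$ are distinct. Put $y_i=uH_{3i-2}$, and choose $w_i\in L^\times$ with $[w_i]=\sigma_i^1$.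

For $\tau\subseteq\{1,\dots,N\}$ let $x_\tau=X_m(C)$, where for $1\le i\le N$
\[
C_{3i-3}=1,\qquad C_{3i-2}=\begin{cases}a_i^1&\text{if }i\in\tau,\\a_i^0&\text{if }i\notin\tau,\end{cases}\qquad C_{3i-1}=c_i .
\]
By the first part of \eqref{eq:product}, $x_\tau+y_i=X_m(C')$, where $C'\in\mathcal T^{m+1}$ arises from $C$ by replacing $C_{3i-2}$ with $C_{3i-2}+u$. In the product in \eqref{eq:product} the entry $C_{3i-2}$ occurs only in the factors $k=3i-2$ and $k=3i-1$, and these multiply to $E^i(C_{3i-2})$ because $C_{3i-3}=1$ and $C_{3i-1}=c_i$. So $[x_\tau+y_i]/[x_\tau]$ equals $\sigma_i^1$ if $i\in\tau$ and $\sigma_i^0$ otherwise. Hence $\varphi(x_\tau;y_i,w_i)$ holds if and only if $i\in\tau$. As $N$ is arbitrary, $\varphi$ has IP.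
\end{proof}

\section{NIP gives generic elements}\label{sec:means}

A generic element must satisfy finitely many conditions at once. We show that each condition holds for almost every $h$, with respect to a mean on $\mathcal H$ that has many symmetries. NIP enters through the following bound: a family of functions of bounded VC-dimension cannot contain many members that are pairwise far apart.

\begin{lemma}\label{lem:packing}
Let $\Theta$ be a mean on a set $\Omega$, let $\Psi$ be a set with $n$ elements, and let $\mathcal G$ be a family of functions $\Omega\to\Psi$ such that for each $s\in\Psi$ the family $\{G^{-1}(s):G\in\mathcal G\}$ has VC-dimension at most $d$. Let $\varepsilon>0$. Then there is no sequence $G_1,G_2,\dots$ in $\mathcal G$ with $\Theta(\{G_i\ne G_j\})\ge\varepsilon$ for all $i\ne j$.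
\end{lemma}

\begin{proof}
Suppose that there is one, and let $M\ge2$. The nonempty fibers of $(G_1,\dots,G_M)\colon\Omega\to\Psi^M$ form a finite partition of $\Omega$. Choose a representative in each part and give it the $\Theta$-mass of its part. This is a finite probability space, so finite additivity suffices for what follows. For $i\ne j$ the set $\{G_i\neq G_j\}$ is a union of parts, so a random representative lies in it with probability at least $\varepsilon$. Draw $\ell=\lfloor2\ln M/\varepsilon\rfloor+1$ representatives independently. Then $G_i$ and $G_j$ agree on the whole sample with probability at most $(1-\varepsilon)^\ell\le e^{-\varepsilon\ell}<M^{-2}$. There are fewer than $M^2$ pairs, so for some sample $Y$, with $|Y|\le\ell$, the restrictions $G_1|_Y,\dots,G_M|_Y$ are pairwise distinct. A restriction $G|_Y$ is determined by the $n$ traces $G^{-1}(s)\cap Y$. By (M3),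
\[
M\le(\ell+1)^{dn}\le(2\ln M/\varepsilon+2)^{dn},
\]
which is false for large $M$.
\end{proof}

\subsection{An invariant seminorm on $D$}

For $t\in R^\times$, $\delta\in D$ and $h\in\mathcal H$ put
\[
F^t_\delta(h)=\frac{[h+t+\delta]}{[h+t]},
\]
which lies in $\Psi$ by \eqref{eq:ratio}. The maps $x\mapsto gx+c$ with $g\in R^\times$, $c\in D$ form a group, because $D$ is an ideal of $R$. This group acts on $\mathcal H$: we have $v_1(gh+c)=v_1(h)<0$ since $v_1(c)\ge0$, and $v_2(gh+c)>0$. By (A) there is an invariant mean $\lambda$ on $\mathcal H$. Fix one and put
\[
\rho_t(\delta)=\lambda(\{h\in\mathcal H:F^t_\delta(h)\ne1\}).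
\]

\begin{lemma}\label{lem:rho}
Let $t,g\in R^\times$ and $\delta,\delta'\in D$.
\begin{enumerate}
\item[(i)] $\lambda(\{F^t_\delta\ne F^t_{\delta'}\})=\rho_t(\delta-\delta')$, and $\rho_t(\delta+\delta')\le\rho_t(\delta)+\rho_t(\delta')$.
\item[(ii)] $\rho_{gt}(g\delta)=\rho_t(\delta)$.
\item[(iii)] If $\operatorname{res}_2g=1$, then $\rho_1(g\delta)=\rho_1(\delta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have
\[
\frac{F^t_\delta(h)}{F^t_{\delta'}(h)}=\frac{[(h+\delta')+t+(\delta-\delta')]}{[(h+\delta')+t]}=F^t_{\delta-\delta'}(h+\delta').
\]
So $\{F^t_\delta\ne F^t_{\delta'}\}$ is a translate of $\{F^t_{\delta-\delta'}\neq1\}$ by an element of $D$, which proves the equality. The inequality follows from $\{F^t_{\delta+\delta'}\ne1\}\subseteq\{F^t_{\delta+\delta'}\ne F^t_{\delta'}\}\cup\{F^t_{\delta'}\ne1\}$.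

(ii) The factor $[g]$ cancels in $F^{gt}_{g\delta}(gh)=F^t_\delta(h)$, and $\lambda$ is invariant under $h\mapsto gh$.

(iii) Here $c=g-1\in D$, and $F^g_{\delta''}(h)=F^1_{\delta''}(h+c)$ for all $\delta''\in D$, so $\rho_g=\rho_1$. With (ii) we get $\rho_1(g\delta)=\rho_g(g\delta)=\rho_1(\delta)$.
\end{proof}

By (i), the functions $F^1_\delta,F^1_{2\delta},F^1_{3\delta},\dots$ are at mutual distances $\rho_1((i-j)\delta)$. If $\rho_1$ were invariant under multiplication by all units of $R$, these distances would all equal $\rho_1(\delta)$, and Lemma~\ref{lem:packing} would force $\rho_1(\delta)=0$. But (ii) changes the base point $t$, and (iii) covers only units with second residue $1$. The remaining dependence is on $k_2^\times$, and we remove it by averaging over $k_2$.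

\subsection{Averaging over the residue field}

By (V1), choose for each $r\in k_2^\times$ a lift $\tilde r\in R^\times$ with $\operatorname{res}_2\tilde r=r$, and put $p_\delta(r)=\rho_1(\tilde r\delta)$. For $g\in R^\times$ the quotient of $g$ by the lift of $\operatorname{res}_2g$ has second residue $1$, and so does the quotient of $\tilde rg$ by the lift of $r\operatorname{res}_2g$. Lemma~\ref{lem:rho}(iii) gives
\begin{equation}\label{eq:p}
\rho_1(g\delta)=p_\delta(\operatorname{res}_2g),\qquad p_{g\delta}(r)=p_\delta(r\operatorname{res}_2g)\qquad(g\in R^\times,\ r\in k_2^\times).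
\end{equation}
By (A), let $\nu$ be a mean on $k_2$ invariant under all maps $r\mapsto ar+b$ with $a\in k_2^\times$, $b\in k_2$. All points have the same mass and $k_2$ is infinite, so $\nu(\{0\})=0$, and $\nu$ restricts to a mean on $k_2^\times$ invariant under multiplication. Put
\[
\bar\rho(\delta)=\int_{k_2^\times}p_\delta\,d\nu .
\]
By \eqref{eq:p}, $\bar\rho(g\delta)=\bar\rho(\delta)$ for all $g\in R^\times$.

\begin{lemma}\label{lem:average}
If $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is NIP, then $\bar\rho(\delta)=0$ for all $\delta\in D$.
\end{lemma}

\begin{proof}
We realize $\bar\rho$ as a distance between functions on $\Omega=\mathcal H\times k_2^\times$. For $Y\subseteq\Omega$ let $Y_r=\{h:(h,r)\in Y\}$ and $\Theta(Y)=\int_{k_2^\times}\lambda(Y_r)\,d\nu(r)$. This is a mean, since $\lambda$ is additive and the integral is linear. For $\delta\in D$ let $G_\delta(h,r)=F^1_{\tilde r\delta}(h)\in\Psi$. By Lemma~\ref{lem:rho}(i),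
\[
\Theta(\{G_\delta\ne G_{\delta'}\})=\int_{k_2^\times}\rho_1\big(\tilde r(\delta-\delta')\big)\,d\nu(r)=\bar\rho(\delta-\delta').
\]
Let $s=[w_s]\in\Psi$ with $w_s\in U$. Then $G_\delta(h,r)=s$ if and only if $(h,\tilde r)$ lies in
\[
V_{s,\delta}=\{(h,g)\in L^2:h+1+g\delta\in w_s(h+1)U^q\}.
\]
For fixed $s$ the sets $V_{s,\delta}$ form a definable family with parameter $\delta$, so by NIP there is $d$ bounding the VC-dimension of these $n$ families. The map $(h,r)\mapsto(h,\tilde r)$ is injective, so the families of preimages $G_\delta^{-1}(s)$ also have VC-dimension at most $d$. The choice of lifts need not be definable.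

Nonzero integers are units of $R$, so $\Theta(\{G_{i\delta}\ne G_{j\delta}\})=\bar\rho((i-j)\delta)=\bar\rho(\delta)$ for positive integers $i\ne j$. If $\bar\rho(\delta)>0$, the sequence $G_\delta,G_{2\delta},\dots$ contradicts Lemma~\ref{lem:packing}.
\end{proof}

So $p_\delta(r)$ is small for most $r$, and we want it at $r=1$. Subadditivity gives this once $1$ is written as a sum of two good values. This is why $\nu$ was chosen invariant under the whole affine group.

\begin{lemma}\label{lem:null}
If $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is NIP, then $\rho_t(\delta)=0$ for all $t\in R^\times$ and $\delta\in D$.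
\end{lemma}

\begin{proof}
Let $\delta\in D$ and $\varepsilon>0$. By Lemma~\ref{lem:average}, the set $B=\{r\in k_2^\times:p_\delta(r)<\varepsilon\}$ has $\nu(B)=1$. By invariance under $r\mapsto1-r$, the set $\{r:1-r\in B\}$ has measure $1$ too, so the two sets meet: there is $r$ with $r,1-r\in B$, and in particular $r\neq0,1$. Choose $g\in R$ with residues $(2,r)$. Then $1-g$ has residues $(-1,1-r)$, so $g,1-g\in R^\times$. By Lemma~\ref{lem:rho}(i) and \eqref{eq:p},
\[
\rho_1(\delta)\le\rho_1(g\delta)+\rho_1((1-g)\delta)=p_\delta(r)+p_\delta(1-r)<2\varepsilon .
\]
Hence $\rho_1=0$ on $D$, and $\rho_t(\delta)=\rho_1(t^{-1}\delta)=0$ by Lemma~\ref{lem:rho}(ii).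
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:generic}]
For $s\in S$ let $t_s\in R^\times$ be the lift of $\operatorname{res}_2s$, so that $\delta_s=s-t_s\in D$. By Lemma~\ref{lem:null} the finitely many sets $\{F^{t_s}_{\delta_s}\ne1\}$ are $\lambda$-null, so some $h\in\mathcal H$ lies outside their union. Then $[h+s]=[h+t_s]$ for all $s\in S$, and $t_s$ depends only on $\operatorname{res}_2s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If the structure were NIP, Proposition~\ref{prop:generic} would give the hypothesis of Proposition~\ref{prop:IP}, and $\varphi$ would have IP.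
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses of Theorem~\ref{thm:A} enter as follows. Incomparability gives (V1) and $\mathcal H\ne\emptyset$. For comparable rings $\mathcal H$ is empty, since $\mathfrak m_2\subseteq\mathcal O_1$ both when $\mathcal O_2\subseteq\mathcal O_1$ and when $\mathcal O_1\subseteq\mathcal O_2$, as then $\mathfrak m_2\subseteq\mathfrak m_1$. The root of unity $\zeta$ provides the nontrivial class in Lemma~\ref{lem:Psi}(b). The finite index makes $\Psi$ finite, which is used in Lemma~\ref{lem:packing} and for $\sigma^n=1$ in Lemma~\ref{lem:block}. Residue characteristic $0$ makes all nonzero integers units of $R$. That $q$ is odd is used only for $\mathcal T\subseteq R^\times$: for $q=2$ and $\zeta=-1$ the element $[\xi]^2$ of $\Psi$ has order $2$, so $n$ is even, and $t_{n/2}=(1+\xi)/2$ lies in $\mathfrak m_2$.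
\end{remark}

\section{Henselianity}\label{sec:hensel}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The field $K$ has characteristic $0$, because its residue field does. Let $\mathcal O$ be the ring of $v$, and suppose that $v$ is not henselian. By (V3), $\mathcal O$ has two distinct extensions to some finite extension $L_0$ of $K$. Theorem~\ref{thm:A} needs roots of unity in a residue field, so we pass to $L=L_0(\sqrt{-1})$. Extending the two rings further gives extensions $\mathcal O_1\ne\mathcal O_2$ of $\mathcal O$ to $L$, and they are incomparable by (V2). The residue field $k_i$ is algebraic over $Kv$ and contains the residue of $\sqrt{-1}$, a square root of $-1$. Since $Kv$ is algebraically closed or real closed, $Kv(\sqrt{-1})$ is algebraically closed, and so $k_i=Kv(\sqrt{-1})$. Thus $k_1,k_2$ are algebraically closed of characteristic $0$, and $k_2$ contains a primitive $q$-th root of unity for every prime $q$.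

We show that $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is definable with parameters in $(K,v)$. Identify the field $L$ with $K^d$ by a basis, as in the proof of Proposition~\ref{prop:index}. For $x\in L$ let $\chi_x\in K[X]$ be the characteristic polynomial of multiplication by $x$; its coefficients are polynomials in the coordinates of $x$. The integral closure $B$ of $\mathcal O$ in $L$ is the set of $x$ with $\chi_x\in\mathcal O[X]$. Indeed, if $\chi_x\in\mathcal O[X]$, then $x$ is integral since $\chi_x(x)=0$ by Cayley--Hamilton. Conversely, if $x$ is integral over $\mathcal O$, so are its conjugates; hence the coefficients of the minimal polynomial of $x$ are integral over $\mathcal O$ and lie in $K$, so they lie in the integrally closed ring $\mathcal O$; and $\chi_x$ is a power of the minimal polynomial. So $B$ is definable, and so is its Jacobson radical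
\[
J=\{b\in B:1+bc\in B^\times\text{ for all }c\in B\},
\]
the intersection of the maximal ideals of $B$. By (V2) these are finitely many, say $\mathfrak n_1,\dots,\mathfrak n_s$, and each of $\mathcal O_1,\mathcal O_2$ is a localization $B_{\mathfrak n_l}$. For $l'\ne l$ pick an element of $\mathfrak n_{l'}\setminus\mathfrak n_l$, and let $e_l$ be the product of these elements. Then $e_l\in\mathfrak n_{l'}$ for all $l'\ne l$, and $e_l\notin\mathfrak n_l$ as $\mathfrak n_l$ is prime. For $b\in B$ we get $be_l\in J$ if and only if $be_l\in\mathfrak n_l$, if and only if $b\in\mathfrak n_l$. So $\mathfrak n_l$ and $B_{\mathfrak n_l}=\{b/c:b\in B,\ c\in B\setminus\mathfrak n_l\}$ are definable with parameters.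

Therefore $(L,+,\cdot,\mathcal O_1,\mathcal O_2)$ is NIP. By hypothesis $[L^\times:(L^\times)^q]<\infty$ for some odd prime $q$. This contradicts Theorem~\ref{thm:A}.
\end{proof}

\section{Ordered fields}\label{sec:ordered}

Two obstacles prevent us from applying Theorem~\ref{thm:B} to the natural valuation of $K$ directly. The ring $\mathcal O_w$ is not part of the language, and the residue field $Kw$ is not yet known to be real closed. The first is removed by (M1), because $\mathcal O_w$ is cut out by a cut in the order. The second disappears in a saturated extension, where the residue field is all of $\mathbb R$. Recall that $K^*$ is \emph{$\aleph_1$-saturated} if every finitely satisfiable set of formulas in one variable over countably many parameters is realized in $K^*$; every structure has such an elementary extension.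

\begin{theorem}\label{thm:NIP}
Let $(K,\le)$ be an ordered field with NIP theory. Suppose that for some $\aleph_1$-saturated $K^*\succ K$ every finite extension $L/K^*$ admits an odd prime $q$ with $[L^\times:(L^\times)^q]<\infty$. Then the natural valuation of $K$ is henselian with real closed residue field; in particular $K$ is almost real closed.
\end{theorem}

\begin{proof}
Let $v$ be the natural valuation of $K^*$, with ring $\mathcal O$ and maximal ideal $\mathfrak m$. For $\beta\in\mathbb R$ the conditions $r<x<r'$, for rationals $r<\beta<r'$, are finitely satisfiable, so they are realized in $K^*$ by an element with standard part $\beta$. Hence $K^*v=\mathbb R$.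

\emph{Step 1: $v$ is henselian.} The conditions $n<y$ for $n\in\mathbb N$ and $y<x$ for positive $x\in K^*\setminus\mathcal O$ are finitely satisfiable by large integers. Let $c$ realize them in an elementary extension of $K^*$. Then $\mathcal O=\{x\in K^*:|x|<c\}$ is externally definable. Since $K^*$ is NIP, (M1) shows that $(K^*,\le,\mathcal O)$ is NIP, and so is its reduct $(K^*,v)$. The residue field is $\mathbb R$ and the index condition holds by assumption, so Theorem~\ref{thm:B} applies.

\emph{Step 2: descent to $K$.} The field $K$ is relatively algebraically closed in $K^*$: the number of roots of a nonzero $f\in K[X]$ is finite and expressed by a formula over $K$, so it is the same in $K$ and in $K^*$, and every root in $K^*$ lies in $K$. The natural valuation $w$ of $K$ has $\mathcal O_w=\mathcal O\cap K$ and $\mathfrak m_w=\mathfrak m\cap K$, and $Kw\subseteq K^*v=\mathbb R$. Let $f\in\mathcal O_w[X]$ be monic and let $a\in\mathcal O$ satisfy $f(a)\in\mathfrak m$, $f'(a)\notin\mathfrak m$. By Step~1, $f$ has a root $b\in\mathcal O$ with $b-a\in\mathfrak m$, and $b\in K$ because $b$ is algebraic over $K$. So $b\in\mathcal O_w$.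

For $a\in\mathcal O_w$ we get $b-a\in\mathfrak m_w$, which shows that $w$ is henselian. Next let $\beta\in\mathbb R$ be algebraic over $Kw$ with minimal polynomial $\bar f$, let $f\in\mathcal O_w[X]$ be a monic lift of $\bar f$, and let $a\in\mathcal O$ have residue $\beta$. In characteristic $0$ the root $\beta$ of $\bar f$ is simple, so $f(a)\in\mathfrak m$ and $f'(a)\notin\mathfrak m$. The element $b\in\mathcal O_w$ above has residue $\beta$, so $\beta\in Kw$. Thus $Kw$ is relatively algebraically closed in the real closed field $\mathbb R$, and hence real closed.
\end{proof}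

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:snip}, $(K,\le)$ is NIP. Let $K^*\succ K$ be $\aleph_1$-saturated. It has the same theory as $K$, so it is strongly NIP, and by Proposition~\ref{prop:index} every finite extension $L/K^*$ admits an odd prime $q$ with $[L^\times:(L^\times)^q]<\infty$. By Theorem~\ref{thm:NIP}, $w$ is henselian and $Kw$ is real closed. So $(K,\le)$ is almost real closed with respect to $w$ and $wK$, and $wK$ is strongly NIP by Theorem~\ref{thm:a}.
\end{proof}

Finally we determine all valuations that can serve in Definition~\ref{def:arc}. A valuation on an ordered field is \emph{convex} if its ring is a convex subset of the field.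

\begin{theorem}\label{thm:equiv}
For an ordered field $(K,\le)$ with natural valuation $w$, the following are equivalent:
\begin{enumerate}
\item[(1)] $(K,\le)$ is strongly NIP;
\item[(2)] $(K,\le)$ is almost real closed with respect to some strongly NIP ordered abelian group;
\item[(3)] $w$ is henselian, $Kw$ is real closed and $wK$ is strongly NIP.
\end{enumerate}
If these hold, every convex valuation on $K$ is henselian. The valuations $u$ with respect to which $K$ is almost real closed are exactly the coarsenings of $w$ by divisible convex subgroups $\Delta\le wK$, and their value groups $wK/\Delta$ are all strongly NIP.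
\end{theorem}

\begin{proof}
The implication (3)$\Rightarrow$(2) holds with $G=wK$, (2)$\Rightarrow$(1) is Theorem~\ref{thm:a}, and (1)$\Rightarrow$(3) is Theorem~\ref{thm:main}. Assume (1)--(3). A convex valuation ring contains $\mathbb Z$, hence its convex hull $\mathcal O_w$. So every convex valuation is a coarsening of $w$, and it is henselian by (V4).

Let $u$ be henselian with real closed residue field. We claim that $u$ is convex. For $x\in\mathfrak m_u$ the polynomials $X^2-(1\pm x)$ reduce to $X^2-1$, which has the simple root $1$. So $1+x$ and $1-x$ are nonzero squares, and $|x|<1$. If $0<x<y$ with $y\in\mathcal O_u$ and $x\notin\mathcal O_u$, then $x^{-1}\in\mathfrak m_u$, so $y/x\in\mathfrak m_u$ and $y/x<1$, a contradiction. As $\mathcal O_u$ is closed under negation, it is convex. So $u$ is the coarsening of $w$ by some convex subgroup $\Delta$.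

Now let $u$ be the coarsening of $w$ by an arbitrary convex subgroup $\Delta\le wK$. By (V4), $u$ is henselian with value group $wK/\Delta$, and $Ku$ carries a henselian valuation with value group $\Delta$ and real closed residue field $Kw$. By (V5), $Ku$ is real closed if and only if $\Delta$ is divisible. This proves the description. If $\Delta$ is divisible, the strongly NIP field $(K,\le)$ is almost real closed with respect to $wK/\Delta$, which is therefore strongly NIP by Theorem~\ref{thm:a}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{EP}
Engler and Prestel, \emph{Valued Fields}.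

\bibitem{slides}
\emph{Good Afternoon!}, \texttt{https://beaadamday.com/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2021/\allowbreak 01/\allowbreak Kuhlmann-Slides.pdf}.

\end{thebibliography}
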